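\title{Survival at the critical point for a contact process in an i.i.d.\ random environment}

\begin{abstract}
We consider the contact process on $\mathbb{Z}$ with infection parameter $\lambda$ and i.i.d.\ random death rates. We construct a law of the death rates, supported on $[1,\infty)$, for which almost surely the critical value of $\lambda$ is positive and finite and the process survives at its critical value. Allowing death rates that are bounded below by a positive constant, one can prescribe the critical value, make the survival probability at criticality arbitrarily close to one, and keep the logarithm of the death rate integrable. The environment is obtained from a homogeneous one by adding infinitely many families of ever sparser and stronger barriers. A family of relative strength $\theta$ lowers the exponential growth rate of extinction times by the factor $e^{-\theta}$, but it lowers the survival probability only by $O(\theta^2)$.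
\end{abstract}

\section{Introduction}

Fix $d\ge1$ and a family $\delta=(\delta(x))_{x\in\mathbb{Z}^d}$ of positive numbers, the \emph{environment}. The contact process with death rates $\delta$ and infection parameter $\lambda>0$ is the continuous-time Markov process $(\xi_t)_{t\ge0}$ on $\{0,1\}^{\mathbb{Z}^d}$ in which a $1$ at site $x$ flips to $0$ at rate $\delta(x)$, and a $0$ at site $x$ flips to $1$ at rate $\lambda$ times the number of nearest neighbors of $x$ in state $1$. Sites in state $1$ are called infected, and we identify $\xi_t$ with the set of infected sites. The process \emph{survives} if, started from a single infected site, it has $\xi_t\ne\emptyset$ for all $t$ with positive probability; otherwise it \emph{dies out}. An infection at one site reaches any other given site with positive probability, so the choice of the initial site does not matter. The critical value $\lambda_c(\delta)$ is the infimum of the $\lambda$ for which the process survives. The transition is called \emph{discontinuous} if $0<\lambda_c(\delta)<\infty$ and the process survives at $\lambda=\lambda_c(\delta)$. The name describes the survival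 probability as a function of $\lambda$: it vanishes for $\lambda<\lambda_c(\delta)$, so survival at $\lambda_c(\delta)$ means that it jumps there.

For constant $\delta$ it is known that the process does not survive at its critical point, so the transition is continuous. It is also known that for suitable deterministic inhomogeneous death rates the process may survive at its critical point. Now let the $\delta(x)$ be i.i.d.\ positive random variables. The number $\lambda_c(\delta)$ and the event of survival at $\lambda_c(\delta)$ are invariant under shifts of the environment, so by ergodicity $\lambda_c(\delta)$ is almost surely constant and survival at the critical point has probability $0$ or $1$. The following question comes from \cite{source}.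

\medskip
\noindent\emph{Question.} Are there $d\ge1$ and a law of positive i.i.d.\ death rates such that, almost surely, $0<\lambda_c(\delta)<\infty$ and the process survives at $\lambda=\lambda_c(\delta)$?
\medskip

One might guess that the answer is no. A deterministic environment can be designed, with obstacles at chosen places. In an i.i.d.\ environment nothing can be placed: every finite pattern of typical values appears next to the origin with positive probability, and the law of the environment is shift invariant, as in the homogeneous case. The guess overlooks one freedom that remains. If sites with death rate $e^{w}$ have density $p$, they shape the environment on the length scale $1/p$, and an unbounded range of values allows us to choose a height $w_m$ for each of infinitely many scales $1/p_m$. This freedom suffices, already in dimension one.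

\begin{theorem}\label{thm:main}
There is a probability law on $[1,\infty)$ such that, for i.i.d.\ death rates $(\delta(x))_{x\in\mathbb{Z}}$ with this law, almost surely $0<\lambda_c(\delta)<\infty$ and the contact process in the environment $\delta$ survives at $\lambda=\lambda_c(\delta)$.
\end{theorem}

The \emph{annealed} survival probability is the probability, averaged over the environment, that the process started from one site never becomes empty.

\begin{theorem}\label{thm:strong}
For all $\lambda^*\in(0,\infty)$ and $\varepsilon>0$ there is a probability law on $(0,\infty)$ such that, for i.i.d.\ death rates $(\delta(x))_{x\in\mathbb{Z}}$ with this law: the death rates are bounded below by a positive constant; $\mathbb{E}\log^+\delta(0)<\infty$; almost surely $\lambda_c(\delta)=\lambda^*$ and the process survives at $\lambda=\lambda^*$; and the annealed survival probability at $\lambda=\lambda^*$ is at least $1-\varepsilon$.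
\end{theorem}

The case $d\ge2$ is not treated here. Section~\ref{sec:idea} explains the mechanism and the plan of the proof.

\section{Gaps and barriers}\label{sec:idea}

\subsection{The graphical representation}

From now on $d=1$. Fix the environment $\delta$. Attach independent Poisson processes of \emph{marks} to the space--time diagram $\mathbb{Z}\times[0,\infty)$: \emph{deaths} at $x$ at rate $\delta(x)$, and for each ordered pair of neighbors $x,y$ \emph{arrows} $x\to y$ at rate $\lambda$. Almost surely all marks have distinct times and no mark occurs at a given deterministic time. An \emph{open path} moves upward in time along columns $\{x\}\times[0,\infty)$ without touching a death and may jump along arrows. The set $\xi_t$ of all $y$ such that an open path leads from $\xi_0\times\{0\}$ to $(y,t)$ is the contact process. The \emph{process on an interval} $I$ is defined in the same way from the marks in $I$ only, that is, deaths at sites of $I$ and arrows between sites of $I$. We write $P_\delta,E_\delta$ for the law of the marks in a fixed environment, and $\mathbb{P},\mathbb{E}$ for the law of a random environment and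 for the joint law of environment and marks. We use three standard facts.

\emph{Monotonicity.} Raising $\lambda$ superposes additional arrows and raising $\delta$ superposes additional deaths. So the probability that an open path of a given kind exists is nondecreasing in $\lambda$, in the initial set and in the region allowed, and nonincreasing in $\delta$.

\emph{Harris--FKG inequality.} An event is \emph{increasing} if it is preserved by adding arrows and removing deaths, and \emph{decreasing} if it is preserved by removing arrows and adding deaths. If finitely many events are all increasing, or all decreasing, then under $P_\delta$ the probability of their intersection is at least the product of their probabilities.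

\emph{No explosion.} New infections occur at total rate at most $2\lambda|\xi_t|$. Started from a finite set, the process has therefore infected only finitely many sites by any finite time.

\subsection{A trap}

A \emph{barrier} is a site with a large death rate $e^w$. The following example shows when two barriers stop the infection.

\begin{example}\label{ex:trap}
Let $G$ be a finite interval whose two neighboring sites are barriers with death rate $e^w$. Let $\tau_G$ be the extinction time of the process on $G$ started with all sites infected, and $T_G=E_\delta\tau_G$. Start the process on $\mathbb{Z}$ from a subset of $G$. Then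
\[
P_\delta(\text{a site beyond the barriers is ever infected})\le(1+4\lambda^2)\,(T_Ge^{-w})^{1/2}.
\]
Indeed, fix $s>0$ and call an arrow from $G$ into a barrier \emph{dangerous} if the next mark among deaths at that barrier and arrows out of it is an arrow. There are $2\lambda s$ arrows from $G$ into the barriers during $[0,s]$ on average, and each is dangerous with probability $2\lambda/(2\lambda+e^w)$. If none of them is dangerous and $\tau_G\le s$, then the barriers pass no infection on, $G$ evolves in isolation and is empty from time $s$ on, and the infection never gets beyond the barriers. So the probability in question is at most $T_G/s+4\lambda^2se^{-w}$; take $s=(T_Ge^w)^{1/2}$.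

For a gap of two sites with death rate $1$ the lifetime is explicit. If $T'$ is the mean extinction time from one infected site, then $T_G=\frac12+T'$ and $T'=\frac1{1+\lambda}+\frac\lambda{1+\lambda}T_G$, so $T_G=(\lambda+3)/2$.
\end{example}

What decides is thus the comparison of the lifetime of the gap with $e^w$.

\subsection{Three computations}\label{sec:three}

Consider the following caricature. In the environment before barriers are added, an interval of $\ell$ sites has lifetime $e^{A\ell}$. Each site becomes a barrier with small probability $p$, and $w=b/p$. A barrier next to an infected gap leaks the infection at rate $e^{-w}$. The length $\ell$ of a gap between consecutive barriers is geometric, so $p\ell$ is approximately a standard exponential variable $X$. A gap outlives the time $e^w$ if $A\ell>w$, that is, if $X>\theta$, where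
\[
\theta=b/A
\]
is the relative strength of the barriers.

\emph{(1) The loss of survival probability is of order $\theta^2$.} The gap containing the origin extends to a barrier on each side, so its rescaled length is a sum $X+X'$ of two independent exponentials, with density $ue^{-u}\le u$. It is a trap with probability $\mathbb{P}(X+X'<\theta)\le\theta^2/2$. A short gap elsewhere is not a trap: an infection sitting in a gap with lifetime $e^{400w}$ has time to cross two or three barriers in a row, which succeeds with probability of order $e^{-3w}$ per attempt.

\emph{(2) The exponent drops by the factor $e^{-\theta}$.} To make a long interval die within time $e^w$, let no barrier leak during this time, which has probability bounded below for each barrier, and let each gap die, which has probability about $\min(1,e^{w-A\ell})$. There are $p$ gaps per site, so the cost per site in the exponent is about $p\,\mathbb{E}(A\ell-w)^+\approx\mathbb{E}(AX-b)^+=A\int_\theta^\infty(u-\theta)e^{-u}\,du=Ae^{-\theta}$.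

\emph{(3) Strong barriers kill.} The rightmost infected gap leaks to the right at rate $e^{-w}$ and dies at rate $e^{-A\ell}$. The logarithm of the ratio of these rates is $A\ell-w$, with mean about $(A-b)/p$. For $\theta>1$ the mean is negative, and the edge of the infection is pushed back.

Computations (1) and (2) give the main point. Adding $n$ families of barriers on separated scales, each of relative strength $\theta=c/n$, divides the exponent by $e^c$ and costs a survival probability of order $c^2/n$. The exponent can be lowered by any factor at arbitrarily small cost.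

\subsection{From the computations to a discontinuity}

The exponent $A=A(\lambda)$ depends on $\lambda$, and a family of barriers has relative strength $b/A(\lambda)$ at $\lambda$. Suppose the process survives at $\gamma$, and fix a larger value $\lambda_+$ at which $A$ is much larger. First lower $A(\gamma)$ by a huge factor with many weak families. The sum of their parameters $b$ is of order $A(\gamma)$, and we will see that a family lowers $A$ by at most $50b$, so $A(\lambda_+)$ stays large. If $A$ is continuous, there is now a point $\gamma'\in(\gamma,\lambda_+)$ with $A(\gamma')$ about $K$ times larger than $A(\gamma)$, for a large $K$ of our choice. A family with $b\approx2A(\gamma)$ kills the process at $\gamma$ by (3), while at $\gamma'$ its relative strength is only $2/K$. Repeat with $\gamma'$ in place of $\gamma$, keeping the costs summable. In the limit environment the process dies out at each of the points $\gamma<\gamma'<\cdots$, and it survives at their limit.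

Section~\ref{sec:tools} collects the planar tools. Section~\ref{sec:A} defines $A$ and shows that lifetimes are at least $e^{(A-o(1))\ell}$. Section~\ref{sec:renorm} develops a renormalization scheme that bounds $A$ from below and gives its continuity. Section~\ref{sec:keep} proves (1) and the bound $A-50b$, Section~\ref{sec:lose} proves (2) and (3), and Section~\ref{sec:construction} carries out the construction. Dimension one enters through planarity of the space--time diagram and through the fact that trapping needs a barrier on each of exactly two sides.

\section{Lifetimes and crossings}\label{sec:tools}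

In this section the environment is fixed. Intervals $I=[l_I,r_I]$ are finite intervals of $\mathbb{Z}$, with $|I|$ sites, and $I_M=[0,M-1]$.

\subsection{Definitions and elementary bounds}

Let $\tau_I$ be the extinction time of the process on $I$ started from $I$, and put
\[
q_I(s)=P_\delta(\tau_I\le s),\qquad\Lambda_I(s)=-\log q_I(s),\qquad L(I)=\log E_\delta\tau_I .
\]
Thus $\Lambda_I(s)$ is the cost of dying by time $s$ and $L(I)$ is the log-lifetime. Let $h_I^\to(s)$ be the probability that an open path starts at $(l_I,0)$, moves inside $I$ to the column $r_I$ and then uses an arrow $r_I\to r_I+1$, by time $s$. Let $h_I^\leftarrow(s)$ be the mirror image, and let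
\[
\chi_I(s)=-\log\min\big(h_I^\to(s),h_I^\leftarrow(s)\big)
\]
be the cost of crossing $I$ within time $s$. These quantities depend only on $\lambda$ and on $\delta$ in $I$. The functions $\Lambda_I(s)$ and $\chi_I(s)$ are nonincreasing in $s$; by monotonicity $\Lambda_I(s)$ and $L(I)$ are nondecreasing in $I$ and $\lambda$ and nonincreasing in $\delta$, and $\chi_I(s)$ is nonincreasing in $\lambda$. All three are continuous in $\lambda$, because $q_I(s)$, $h_I^\to(s)$, $h_I^\leftarrow(s)$ and $E_\delta\tau_I$ are positive transition probabilities and mean absorption times of finite Markov chains whose rates are linear in $\lambda$.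

\begin{lemma}\label{lem:elem}
For $s,s'>0$, integers $j\ge1$ and adjacent intervals $I,J$,
\begin{align}
q_I(s)&\le s\,e^{-L(I)},\qquad q_I(js)\ge\tfrac12\min\big(1,jq_I(s)\big),\label{eq:q}\\
\chi_{I\cup J}(s+s')&\le\chi_I(s)+\chi_J(s'),\label{eq:add}\\
\chi_I(2|I|/\lambda)&\le\log2+\sum_{x\in I}\log(1+\delta(x)/\lambda).\label{eq:brute}
\end{align}
\end{lemma}

\begin{proof}
By the Markov property and monotonicity in the initial set, $P_\delta(\tau_I>js)\le(1-q_I(s))^j$. Summing over $j\ge0$ gives $E_\delta\tau_I\le s/q_I(s)$, and $q_I(js)\ge1-e^{-jq_I(s)}\ge\frac12\min(1,jq_I(s))$. For \eqref{eq:add}, let $I$ be to the left of $J$. The first time at which a path from $(l_I,0)$ through $I$ arrives at $l_J$ is a stopping time, so $h^\to_{I\cup J}(s+s')\ge h_I^\to(s)h_J^\to(s')$ by the strong Markov property; the same holds for $h^\leftarrow$. For \eqref{eq:brute}, let the path take the first arrow to the right at each site. At $x$ this arrow precedes a death with probability $\lambda/(\lambda+\delta(x))$, independently of the waiting time for the first of these two marks, whose mean is at most $1/\lambda$. By Markov's inequality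 the $|I|$ waiting times add up to at most $2|I|/\lambda$ with probability at least $\frac12$.
\end{proof}

It is convenient to measure the time and the cost of a crossing by one number.

\begin{definition}
Let $\sigma\ge1$. An interval $I$ is \emph{$\sigma$-crossable} if $\chi_I(e^\sigma)\le\sigma$.
\end{definition}

A $\sigma$-crossable interval is $\sigma'$-crossable for $\sigma'\ge\sigma$. If adjacent intervals $I_1,\dots,I_r$ are $\sigma_1$-,\dots,$\sigma_r$-crossable, their union is $(\sigma_1+\dots+\sigma_r)$-crossable: apply \eqref{eq:add} and note that a sum of numbers $e^{\sigma_i}\ge2$ is at most their product. We call this \emph{additivity}. Finally, by \eqref{eq:brute},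
\begin{equation}\label{eq:brute2}
I\text{ is $\sigma$-crossable if }\ \sigma\ge\max\Big\{1,\ \log\frac{2|I|}\lambda,\ \log2+\sum_{x\in I}\log(1+\delta(x)/\lambda)\Big\}.
\end{equation}

\subsection{Planarity}

A \emph{vertical path} in $I\times[a,b]$ is an open path in $I$ from time $a$ to time $b$. It fails to exist with probability $q_I(b-a)\le(b-a)e^{-L(I)}$. An \emph{LR crossing} of $I$ in $[a,b]$ is an open path in $I\times[a,b]$ from the column $l_I$ to the column $r_I$; an \emph{RL crossing} goes from $r_I$ to $l_I$.

Regard open paths as curves in $\mathbb{R}\times[0,\infty)$, arrows being horizontal segments. We use the planar crossing fact: if four distinct points $z_1,z_2,z_3,z_4$ lie in this cyclic order on the boundary of a closed rectangle, every curve in the rectangle from $z_1$ to $z_3$ meets every curve in it from $z_2$ to $z_4$; in particular a curve joining the left and right sides meets every curve joining bottom and top. If two open paths meet as curves, they share a point $(x,t)$ with $x\in\mathbb{Z}$: if they meet in the interior of an arrow, both use this arrow, since marks have distinct times. At a shared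 point one may switch: the first path up to $(x,t)$ followed by the second path from $(x,t)$ is an open path.

\begin{lemma}\label{lem:planar}
\begin{itemize}
\item[(P1)] Let $I'\subset I$ and $[a',b']\supset[a,b]$. A vertical path in $I'\times[a',b']$ and an LR or RL crossing of $I$ in $[a,b]$ share a point.
\item[(P2)] Let $V_1,V_2$ be vertical paths in subintervals of $I$ whose time spans contain $[a,b]$, and suppose that LR and RL crossings of $I$ in $[a,b]$ exist. Then an open path in $I$ leads from the point of $V_1$ at time $a$ to the point of $V_2$ at time $b$.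
\end{itemize}
\end{lemma}

\begin{proof}
For $|I|=1$ a vertical path fills the column and both claims are trivial. For $|I|\ge2$, (P1) is the planar crossing fact in $[l_I,r_I]\times[a,b]$. For (P2), let $V_1$ meet the LR crossing at $z$ and the RL crossing at $z'$. The LR crossing after $z$, the part of $V_1$ between $z$ and $z'$, and the RL crossing after $z'$ form a curve that joins the two sides of $I$ within $[a,b]$ and consists of points reachable from $V_1$ at time $a$. The path $V_2$ meets this curve; switch to $V_2$ there.
\end{proof}

Survival will always be proved by passing the infection through a sequence of vertical paths in larger and larger intervals.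

\begin{lemma}[growth]\label{lem:growth}
Let $0\in J_0\subset J_1\subset\cdots$ be finite intervals and $0<u_{-1}<u_0<u_1<\cdots\to\infty$, and put $u_{-2}=0$. Consider the events $\mathcal{A}$: open paths in $J_0\times[0,u_{-1}]$ lead from $(0,0)$ to both end columns of $J_0$; $\mathcal{V}_k$: there is a vertical path in $J_k\times[u_{k-2},u_k]$; $\mathcal{H}_k$: there are LR and RL crossings of $J_{k+1}$ in $[u_{k-1},u_k]$. On $\mathcal{A}\cap\bigcap_{k\ge0}(\mathcal{V}_k\cap\mathcal{H}_k)$ the process started from $\{0\}$ never becomes empty.
\end{lemma}

\begin{proof}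
Let $V_k$ be the path in $\mathcal{V}_k$. The two paths in $\mathcal{A}$ form a curve of infected points joining the sides of $J_0$ within $[0,u_{-1}]$. The path $V_0$ meets it, so $V_0$ is infected at time $u_{-1}$. If $V_k$ is infected at time $u_{k-1}$, then (P2) in $J_{k+1}\times[u_{k-1},u_k]$ shows that $V_{k+1}$ is infected at time $u_k$.
\end{proof}

\subsection{Lifetimes multiply, and waiting makes crossings cheap}

If an interval can be crossed in a time much shorter than the lifetimes of its parts, then a surviving part reinfects the others, and the interval dies only when all parts die at about the same time. The log-lifetimes then add, up to a loss proportional to the crossing cost.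

\begin{lemma}\label{lem:slab}
Let $\sigma\ge2$, let $I$ be $\sigma$-crossable, and put $\Delta=e^{3\sigma}$.
\begin{itemize}
\item[(a)] In a given time interval of length at least $\Delta$, LR and RL crossings of $I$ both exist except with probability at most $2\exp(1-e^\sigma)$.
\item[(b)] If $\Lambda_I(2\Delta)\ge4$, then $L(I)\ge\min(\Lambda_I(2\Delta),e^\sigma)$.
\item[(c)] If $I$ contains disjoint intervals $I_1,\dots,I_r$ and $\Phi:=\sum_i(L(I_i)-3\sigma-\log2)^+\ge4$, then $L(I)\ge\min(\Phi,e^\sigma)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The time interval contains $\lfloor e^{2\sigma}\rfloor$ disjoint intervals of length $e^\sigma$, in each of which an LR crossing occurs independently with probability at least $e^{-\sigma}$. So there is none with probability at most $(1-e^{-\sigma})^{e^{2\sigma}-1}\le\exp(1-e^\sigma)$. The same holds for RL crossings.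

(b) Suppose that there are vertical paths $V_k$ in $I\times[k\Delta,(k+2)\Delta]$ for $0\le k<K$, and both crossings of $I$ in $[k\Delta,(k+1)\Delta]$ for $1\le k<K$. By (P2) applied to $V_{k-1},V_k$ in $[k\Delta,(k+1)\Delta]$ for $k=1,\dots,K-1$, an open path leads from time $0$ to $V_{K-1}$, so $\tau_I>K\Delta$. With $F=\min(\Lambda_I(2\Delta),e^\sigma)\ge4$ we get $P_\delta(\tau_I\le K\Delta)\le K(1+2e)e^{-F}\le7Ke^{-F}$. Take $K=\lfloor e^F/14\rfloor\ge e^F/28$. Then $E_\delta\tau_I\ge K\Delta/2\ge e^F\Delta/56\ge e^F$, as $\Delta\ge e^6$.

(c) Extinction on $I$ implies extinction on each $I_i$, and these events are independent. By \eqref{eq:q}, $q_I(2\Delta)\le\prod_i\min(1,2\Delta e^{-L(I_i)})=e^{-\Phi}$. Apply (b).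
\end{proof}

Additivity charges $r\sigma$ for crossing $r$ intervals. For long-lived intervals this is wasteful: once the infection has established itself in one interval, it can wait there until a crossing into the next one happens. Only the first step has to be paid for.

\begin{lemma}\label{lem:chain}
Let $\sigma\ge\log8000$, and let $B_1,\dots,B_r$, $r\le e^\sigma/4$, be adjacent $\sigma$-crossable intervals with $L(B_j)\ge100\sigma$. Then $\chi_{B_1\cup\dots\cup B_r}(\frac14e^{6\sigma})\le\sigma+1$.
\end{lemma}

\begin{proof}
For $r=1$ this follows from crossability. Let $r\ge2$, number the intervals from left to right and put $\vartheta=e^{5\sigma}$. By symmetry it suffices to bound $h^\to$. Consider the following increasing events, for $1\le j\le r-1$.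
\begin{itemize}
\item $\mathcal{E}$: an open path from $(l_{B_1},0)$ crosses $B_1$ by time $e^\sigma$. It has probability at least $e^{-\sigma}$.
\item $\mathcal{V}_j$: there is a vertical path $V_j$ in $B_j\times[(j-2)^+\vartheta,j\vartheta]$. It fails with probability at most $2\vartheta e^{-100\sigma}=2e^{-95\sigma}$.
\item $\mathcal{C}_j$: within $[(j-1)\vartheta+e^\sigma,j\vartheta]$ an open path $C_j$ leads from the column $l_{B_j}$ through $B_j\cup B_{j+1}$ to the site to the right of $B_{j+1}$. The time interval contains $\lfloor(e^{4\sigma}-1)/2\rfloor\ge e^{4\sigma}/4$ disjoint intervals of length $2e^\sigma$, in each of which such a path exists with probability at least $e^{-2\sigma}$ by \eqref{eq:add}. So $\mathcal{C}_j$ fails with probability at most $\exp(-e^{2\sigma}/4)$.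
\end{itemize}
Suppose all these events occur. By (P1) the path of $\mathcal{E}$ meets $V_1$, at a time at most $e^\sigma$. We show by induction that if a point of $V_j$ at a time at most $(j-1)\vartheta+e^\sigma$ is reachable from $(l_{B_1},0)$, then so is the final part of $C_j$. The part of $C_j$ before it first leaves $B_j$ is an LR crossing of $B_j$ in $[(j-1)\vartheta+e^\sigma,j\vartheta]$, so $V_j$ meets it at a later time, and we switch to $C_j$ at a point of $B_j$. After its last visit to $B_j$ the path $C_j$ crosses $B_{j+1}$ from left to right within $[(j-1)\vartheta,j\vartheta]$. If $j+1\le r-1$, it meets $V_{j+1}$, which is present during $[(j-1)\vartheta,(j+1)\vartheta]$, at a time at most $j\vartheta$, and the induction continues. The last path $C_{r-1}$ exits to the right of $B_r$ by time $(r-1)\vartheta\le e^{6\sigma}/4$. By Harris--FKG and a union bound, the probability is at least $e^{-\sigma}\big(1-\frac14e^\sigma(2e^{-95\sigma}+e^{-e^{2\sigma}/4})\big)\ge\frac12e^{-\sigma}\ge e^{-\sigma-1}$.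
\end{proof}

\section{The extinction exponent}\label{sec:A}

An \emph{admissible law} is a probability measure $\mu$ on $[1,\bar\delta]$ for some $\bar\delta<\infty$. The environment is now i.i.d.\ with an admissible law $\mu$. Let $\rho_\mu(\lambda)$ be the annealed survival probability from $\{0\}$; it is nondecreasing in $\lambda$.

\subsection{Definition}

The log-lifetime $L(I)$ has no simple additivity property, but $\Lambda_I(s)$ has one, so we define the exponent through $\Lambda_m(s):=\Lambda_{I_m}(s)$. Since $\delta\ge1$, the event that each site of $I$ has a death and there are no arrows in $I$ during $[0,1]$ gives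
\begin{equation}\label{eq:K0}
0\le\Lambda_I(s)\le K_0|I|\quad(s\ge1),\qquad K_0=2\lambda-\log(1-e^{-1}).
\end{equation}
For adjacent $I,J$,
\begin{equation}\label{eq:supsub}
\Lambda_I(s)+\Lambda_J(s)\le\Lambda_{I\cup J}(s)\le\Lambda_I(s)+\Lambda_J(s)+2\lambda s .
\end{equation}
On the left, extinction on $I\cup J$ implies the independent extinctions on $I$ and $J$. On the right, these imply extinction on $I\cup J$ if no arrow crosses the joining edge during $[0,s]$. So $\mathbb{E}\Lambda_m(s)$ is superadditive and $\mathbb{E}\Lambda_m(s)+2\lambda s$ is subadditive in $m$. By Fekete's lemma ($x_m/m$ converges to its supremum for a superadditive sequence and to its infimum for a subadditive one),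
\[
a_s:=\lim_{m\to\infty}\frac{\mathbb{E}\Lambda_m(s)}m=\sup_m\frac{\mathbb{E}\Lambda_m(s)}m=\inf_m\frac{\mathbb{E}\Lambda_m(s)+2\lambda s}m .
\]
The function $a_s$ is nonincreasing in $s$. The \emph{extinction exponent} is
\begin{equation}\label{eq:A}
A=A_\mu(\lambda)=\lim_{s\to\infty}a_s=\inf_{s\ge1}a_s=\inf_{s\ge1,\,m\ge1}\frac{\mathbb{E}\Lambda_m(s)+2\lambda s}m\in[0,K_0].
\end{equation}
It is nondecreasing in $\lambda$ and nonincreasing under a pointwise increase of $\delta$, because $a_s$ is. By \eqref{eq:K0} and dominated convergence $\mathbb{E}\Lambda_m(s)$ is continuous in $\lambda$, so $A$ is an infimum of continuous functions. Being upper semicontinuous and nondecreasing, \emph{$A$ is right-continuous in $\lambda$}.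

\begin{lemma}\label{lem:L1}
For fixed $s\ge1$, $\Lambda_M(s)/M\to a_s$ in $L^1$ as $M\to\infty$.
\end{lemma}

\begin{proof}
By \eqref{eq:supsub}, $\Lambda_M(s)$ is at least a sum of $\lfloor M/m\rfloor$ independent copies of $\Lambda_m(s)$, so $\liminf_M\Lambda_M(s)/M\ge\mathbb{E}\Lambda_m(s)/m$ a.s.\ for each $m$. Hence $\Psi_M=\Lambda_M(s)/M-a_s$ has $\Psi_M^-\to0$ a.s.\ and, by \eqref{eq:K0}, in $L^1$. Since $\mathbb{E}\Psi_M\le0$, also $\mathbb{E}\Psi_M^+\le\mathbb{E}\Psi_M^-\to0$.
\end{proof}

\subsection{Exponentially long times}

To use Lemma~\ref{lem:slab}(b) we need a lower bound on $\Lambda_m(s)$ for times $s=e^{3\eta m}$. The bound $\mathbb{E}\Lambda_m(s)\ge Am-2\lambda s$ from \eqref{eq:A} is useless for $s\gg m$. The term $2\lambda s$ is the price of closing an edge during the whole time interval. The next proposition replaces it by a term of order $\log s$: when an interval dies, each end column becomes vacant for good at some time, infections entering before that time do no harm, and so it suffices to start neighboring blocks at staggered times so that these times agree.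

\begin{proposition}\label{prop:logS}
For all integers $m,S\ge1$, $\ \mathbb{E}\Lambda_m(S)\ge Am-2\lambda-2\log S$.
\end{proposition}

\begin{proof}
\emph{Step 1: extinction with open boundaries.} Let $I=[l,r]$ have $m$ sites and $i,j\in\{1,\dots,S\}$. Let $Z$ be the process on $I$ that is full at time $0$ and in addition is infected by every arrow $l-1\to l$ at a time $\le i$ and by every arrow $r+1\to r$ at a time $\le j$. Let $\mathcal{D}_I(i,j)$ be the event that $l\notin Z_t$ for $t\in(i,S]$, $r\notin Z_t$ for $t\in(j,S]$, and $Z_S=\emptyset$. Let $\mathcal{D}^u_I(i,j)$ be the same event with time shifted by $u$ (we let the Poisson processes run over all $t\in\mathbb{R}$).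

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.2,yscale=0.55]
\draw (0,0) rectangle (2,4);
\draw (2.5,1) rectangle (4.5,5);
\draw (5,-1) rectangle (7,3);
\draw[ultra thick] (0,4)--(2,4)--(2,3);
\draw[ultra thick] (2.5,3)--(2.5,5)--(4.5,5)--(4.5,2);
\draw[ultra thick] (5,2)--(5,3)--(7,3);
\draw[dashed] (2,3)--(2.5,3);
\draw[dashed] (4.5,2)--(5,2);
\node at (1,2) {$I_1$};
\node at (3.5,3) {$I_2$};
\node at (6,1) {$I_3$};
\node[below] at (1,0) {time $u_1$};
\node[below] at (3.5,1) {time $u_2$};
\node[below] at (6,-1) {time $u_3$};
\end{tikzpicture}
\caption{Three adjacent blocks, each observed for time $S$ from its own starting time $u_k$ (time runs upward). Thick lines are free of infection. Below a dashed level each of the two blocks tolerates all infections coming from the other; above it neither end column is infected, so nothing can be sent.}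
\label{fig:stagger}
\end{figure}

\emph{Step 2: chaining.} Let $I_1,\dots,I_n$ be adjacent from left to right, $I_k=[l_k,r_k]$, and suppose that the events $\mathcal{D}^{u_k}_{I_k}(i_k,j_k)$ all occur, where $u_k+j_k=u_{k+1}+i_{k+1}$ (Figure~\ref{fig:stagger}). Let $Z^k$ be the corresponding processes, with $Z^k_t:=\emptyset$ for $t>u_k+S$, and let $Y$ be the process on $\bigcup_kI_k$ that is full at time $\min_ku_k$. We claim that $Y_t\cap I_k\subset Z^k_t$ for all $k$ and $t\ge u_k$; then $Y$ is empty at time $\max_ku_k+S$. The claim holds at $t=u_k$, where $Z^k$ is full. Marks inside $I_k$ preserve it, so a first violation is caused by an arrow from a neighboring block. Suppose it is an arrow $l_{k+1}\to r_k$ at a time $t>u_k$ with $l_{k+1}\in Y_{t-}$. It does not infect $Z^k$, so $t>u_k+j_k=u_{k+1}+i_{k+1}$. But then $Y_{t-}\cap I_{k+1}\subset Z^{k+1}_{t-}$, and $l_{k+1}\notin Z^{k+1}_{t-}$, a contradiction. An arrow $r_{k-1}\to l_k$ is excluded in the same way, with $t>u_k+i_k=u_{k-1}+j_{k-1}$. The event for $I_k$ depends only on deaths in $I_k$ and arrows pointing to sites of $I_k$, so the $n$ events are independent under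 $P_\delta$.

\emph{Step 3: $\max_{i,j}P_\delta(\mathcal{D}_I(i,j))\ge e^{-2\lambda}S^{-2}q_I(S)$.} Let $\tau_I\le S$ and consider the process on $I$ from full, during $[0,S]$. In each column the noninfected times form finitely many maximal \emph{vacant intervals}. Each starts at a death and ends at an infection, except the last one, which contains the time $S$. Link two vacant intervals in adjacent columns if they overlap in positive length. Let $\mathcal{T}$ be the union of the vacant intervals that are joined by a chain of links to one containing the time $S$, and let $\mathcal{F}$ be its complement in $I\times[0,S]$. All infected points lie in $\mathcal{F}$, and $I\times\{S\}\subset\mathcal{T}$.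

\emph{Open paths in $I$ starting in $\mathcal{F}$ stay in $\mathcal{F}$.} Moving up, an infected stretch ends only at a death, which the path cannot touch, and a vacant interval in $\mathcal{F}$ ends before time $S$, where an infected stretch begins. An arrow from an infected point leads to an infected point. An arrow at time $t$ from a vacant point of $\mathcal{F}$ changes no state. If its target is vacant, $t$ is interior to both vacant intervals, whose endpoints are times of other marks; so they are linked, and the target is in $\mathcal{F}$.

\emph{In the column $l$, $\mathcal{F}=[0,\tau^l)$, where $\tau^l\in(0,S)$ is the start of the last vacant interval.} For $m=1$ there are no links and this holds by definition. Let $m\ge2$ and suppose that some vacant interval $v\subset\mathcal{T}$ of the column $l$ is followed by an infected stretch, starting at time $\alpha$. Following the chain of links we find a curve $\mathcal{C}$ from a point of $v$ to the top of $[l,r]\times[0,S]$ that runs vertically inside vacant intervals and switches between adjacent columns inside overlaps, at times that carry no mark. There is also an open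 path $\mathcal{P}$ of infected points from the bottom to $(l,\alpha)$. On the boundary of the rectangle the start of $\mathcal{P}$, the start of $\mathcal{C}$, the end of $\mathcal{P}$ and the end of $\mathcal{C}$ are distinct and appear in this cyclic order, so the curves meet. A common point in a column would be both vacant and infected. A common point strictly between two columns would lie on horizontal pieces of both curves, which occur at different times. This is a contradiction. By reflection, $\mathcal{F}=[0,\tau^r)$ in the column $r$, with $\tau^r$ the start of its last vacant interval.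

Suppose in addition that there is no arrow $l-1\to l$ during $[\tau^l,\lceil\tau^l\rceil]$ and no arrow $r+1\to r$ during $[\tau^r,\lceil\tau^r\rceil]$; given the marks in $I$ this has probability at least $e^{-2\lambda}$. For $(i,j)=(\lceil\tau^l\rceil,\lceil\tau^r\rceil)$ all sources of infection of $Z$ then lie in $\mathcal{F}$, so $Z$ avoids $\mathcal{T}$ and $\mathcal{D}_I(i,j)$ occurs. Hence $\sum_{i,j}P_\delta(\mathcal{D}_I(i,j))\ge e^{-2\lambda}q_I(S)$, and the sum has $S^2$ terms.

\emph{Step 4: the staggering stays sublinear.} Cut $I_{nm}$ into $n$ blocks $I_1,\dots,I_n$ of length $m$ (in this step $I_k$ denotes the $k$th block). For each block choose $(i_k,j_k)$ uniformly among the maximizers of $P_\delta(\mathcal{D}_{I_k}(i,j))$, using independent extra randomness. The differences $d_k=j_k-i_k$ are i.i.d.\ with $|d_k|<S$. They are symmetric, because reflecting a block preserves the i.i.d.\ law of the environment and exchanges $i$ and $j$. Put $u_1=0$ and $u_{k+1}=u_k+j_k-i_{k+1}$, so that $u_k+j_k=j_1+d_2+\dots+d_k$. Kolmogorov's inequality, $\mathbb{P}(\max_k|d_2+\dots+d_k|>x)\le nS^2/x^2$, shows that with probability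 at least $1-n^{-1/2}$ all these partial sums are at most $Sn^{3/4}$ in absolute value. Then all times $u_k$ and $u_k+S$ lie in a window of length $s_n=2Sn^{3/4}+4S$, and Steps 2 and 3 give $\Lambda_{nm}(s_n)\le\sum_k(\Lambda_{I_k}(S)+2\lambda+2\log S)$. On the exceptional event use \eqref{eq:K0}. By \eqref{eq:A},
\[
A\le\frac{\mathbb{E}\Lambda_{nm}(s_n)+2\lambda s_n}{nm}\le\frac{\mathbb{E}\Lambda_m(S)+2\lambda+2\log S}m+K_0n^{-1/2}+\frac{2\lambda s_n}{nm}.
\]
Let $n\to\infty$. Without the symmetry of $d_k$ the window would grow linearly in $n$ and the last term would not vanish.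
\end{proof}

\subsection{From the exponent to lifetimes}

A large value of $\Lambda$ alone does not give a long lifetime. If all arrows across the edge between adjacent intervals $I,J$ are deleted, then $\Lambda_{I\cup J}=\Lambda_I+\Lambda_J$, but $\tau_{I\cup J}=\max(\tau_I,\tau_J)\le\tau_I+\tau_J$, so lifetimes add instead of multiplying. The following property excludes such obstructions.

\begin{definition}
The law $\mu$ is \emph{permeable at $\lambda$} if for every $\eta>0$, $\mathbb{P}(I_M\text{ is $\eta M$-crossable})\to1$ as $M\to\infty$.
\end{definition}

Since $\chi$ is nonincreasing in $\lambda$, permeability at $\lambda$ implies permeability at all larger values.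

\begin{proposition}\label{prop:lifetime}
If $\mu$ is permeable at $\lambda$ and $A=A_\mu(\lambda)>0$, then $\mathbb{P}(L(I_M)\ge(A-\varepsilon)M)\to1$ for every $\varepsilon>0$.
\end{proposition}

\begin{proof}
Let $\eta>0$ satisfy $\eta+\sqrt\eta<\min(\varepsilon,A)$. Put $\Delta=e^{3\eta M}$ and $Y=\Lambda_M(2\Delta)/M$. Since $\Lambda_M(2\Delta)\ge\Lambda_M(\lceil2\Delta\rceil)$ and $\log\lceil2\Delta\rceil\le3\eta M+2$, Proposition~\ref{prop:logS} gives $\mathbb{E}Y\ge A-7\eta$ for large $M$. To turn this bound on the mean into a bound in probability we compare with a fixed time. Fix $s\ge1$ with $a_s\le A+\eta$ and put $Z=\Lambda_M(s)/M$. For large $M$, $Z\ge Y$, and $\mathbb{E}Z\le a_s$, so $\mathbb{E}(Z-Y)\le8\eta$ and $\mathbb{P}(Z-Y>\sqrt\eta)\le8\sqrt\eta$. By Lemma~\ref{lem:L1} and $a_s\ge A$, $\mathbb{P}(Z<A-\eta)\to0$. So $Y\ge A-\eta-\sqrt\eta$ except with probability $8\sqrt\eta+o(1)$. If this bound holds and $I_M$ is $\eta M$-crossable, Lemma~\ref{lem:slab}(b) with $\sigma=\eta M$ gives $L(I_M)\ge\min((A-\eta-\sqrt\eta)M,e^{\eta M})\ge(A-\varepsilon)M$ for large $M$. Thus $\limsup_M\mathbb{P}(L(I_M)<(A-\varepsilon)M)\le8\sqrt\eta$;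 let $\eta\downarrow0$.
\end{proof}

\section{Renormalization}\label{sec:renorm}

We need the converse passage: from information on intervals of one fixed scale (most are long-lived and cheap to cross) to permeability and a lower bound on $A$. The scheme below will be applied three times, with different basic intervals.

\subsection{The scheme}

Fix $\lambda$. Let $U_1,U_2,\dots$ be consecutive adjacent random intervals, the \emph{units}. Each unit carries a label, \emph{good} or not, a crossing cost $c_i$ and a number $R_i$, and the data $(|U_i|,\delta|_{U_i},\text{label},c_i,R_i)$ are i.i.d. Let $N\ge2000$ be an integer, let $\sigma_0,y,Q_0,R_{\max}>0$, and put $N_k=2^kN$, $n_0=1$, $n_{k+1}=N_kn_k$. Assume: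
\begin{itemize}
\item[(R1)] $c_i\ge1$ and $U_i$ is $c_i$-crossable, always; $\mathbb{E}c_1^2<\infty$ and $\mathbb{E}|U_1|<\infty$;
\item[(R2)] for good units, $c_i\le\sigma_0$ and $Q_0\le R_i\le\min(L(U_i),R_{\max})$;
\item[(R3)] $\sigma_0\ge\log(4N)$, $\ Q_0\ge100\sigma_0$, $\ N\ge1000(1+y/Q_0)$, $\ R_{\max}\le e^{\sigma_0}$;
\item[(R4)] there are numbers $\pi_k\ge0$ with $\mathbb{P}(U_1\text{ not good})\le\pi_0$, $\ N_k\pi_k\le1$, $\ \sum_k\pi_k<\infty$ and $\pi_{k+1}\ge N_k^2\pi_k^2+N_k\mathbb{P}(c_1+\dots+c_{n_k}>n_ky)$.
\end{itemize}
The \emph{level-$k$ blocks} are the unions of the units with indices $(j-1)n_k+1,\dots,jn_k$, for $j\ge1$. For a block $B$ let $c_B$ be the sum of the costs of its units; by additivity $B$ is always $c_B$-crossable. A unit is \emph{$0$-good} if it is good, and $R_B=R_i$ for $B=U_i$. A level-$(k+1)$ block $B=B_1\cup\dots\cup B_{N_k}$ is \emph{$(k+1)$-good} if at most one of the level-$k$ blocks $B_j$ is not $k$-good and, if there is one, $c_{B_j}\le n_ky$. Put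
\[
\sigma_{k+1}=6\sigma_k+n_ky,\qquad Q_{k+1}=(N_k-1)(Q_k-19\sigma_k)-7\sigma_{k+1},
\]
and for a $(k+1)$-good block
\[
R_B=\sum_{i:\,B_i\ k\text{-good}}(R_{B_i}-19\sigma_k)-7\sigma_{k+1}\mathbf{1}\{\text{some $B_j$ is not $k$-good}\}.
\]
We will show that a $k$-good block is $\sigma_k$-crossable and has log-lifetime at least $R_B\ge Q_k$. The recursion for $\sigma_k$ reflects Lemma~\ref{lem:chain}: good sub-blocks are crossed by waiting and only the bad one by brute force. The recursion for $R_B$ reflects Lemma~\ref{lem:slab}(c). One bad sub-block is tolerated so that the failure probabilities are squared from level to level. The ratios $N_k$ grow so that the relative cost $n_ky/n_{k+1}=y/N_k$ of the bad sub-block is summable.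

\begin{lemma}\label{lem:numbers}
\begin{itemize}
\item[(a)] $\sigma_k/n_k\le2^{1-k}(6\sigma_0+2y)/N$ for $k\ge1$.
\item[(b)] $Q_k\ge n_kQ_0/2$ and $Q_k\ge100\sigma_k$ for $k\ge0$.
\item[(c)] $4N_k\le e^{\sigma_k}$ and $n_{k+1}R_{\max}\le e^{6\sigma_k}$ for $k\ge0$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Put $\bar\sigma_k=\sigma_k/n_k$, so $\bar\sigma_{k+1}=(6\bar\sigma_k+y)/(2^kN)$. The bound holds for $k=1$. If it holds for some $k\ge1$, then $6\bar\sigma_k+y\le\frac6N(6\sigma_0+2y)+y\le6\sigma_0+2y$, which is the bound for $k+1$. In particular
\begin{equation}\label{eq:sumsigma}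
19\sum_{k\ge0}\bar\sigma_k+7\sum_{k\ge1}\bar\sigma_k\le19\sigma_0+52\,\frac{6\sigma_0+2y}N .
\end{equation}

(b) Put $\bar Q_k=Q_k/n_k$, so $\bar Q_{k+1}=(1-N_k^{-1})(\bar Q_k-19\bar\sigma_k)-7\bar\sigma_{k+1}$. As long as $0\le\bar Q_k\le Q_0$, this gives $\bar Q_{k+1}\le Q_0$ and $\bar Q_{k+1}\ge\bar Q_k-Q_0/N_k-19\bar\sigma_k-7\bar\sigma_{k+1}$. By (R3), $\sigma_0\le Q_0/100$ and $y/N\le Q_0/1000$, so by \eqref{eq:sumsigma} the total loss is at most $(0.001+0.19+0.0016+0.104)Q_0<Q_0/2$. Induction gives $Q_0/2\le\bar Q_k\le Q_0$. For $k\ge1$, (a) gives $\bar\sigma_k\le0.0021\,Q_0\le0.005\,\bar Q_k$; for $k=0$ use (R3).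

(c) We have $\sigma_k\ge6^k\sigma_0$ and $\sigma_0\ge\log(4N)$, so $e^{\sigma_k}\ge(4N)^{6^k}\ge4N_k$. Also $\log n_{k+1}=(k+1)\log N+\frac{k(k+1)}2\log2\le\frac{(k+1)(k+2)}2\sigma_0\le5\sigma_k$, and $R_{\max}\le e^{\sigma_k}$.
\end{proof}

\begin{proposition}\label{prop:renorm}
For all $k\ge0$ and every level-$k$ block $B$:
\begin{itemize}
\item[(i)] $B$ is $k$-good with probability at least $1-\pi_k$;
\item[(ii)] if $B$ is $k$-good, then $B$ is $\sigma_k$-crossable, $L(B)\ge R_B\ge Q_k$, and $R_B\le n_kR_{\max}$;
\item[(iii)] $\mathbb{E}[R_B;B\ k\text{-good}]/n_k\ge\mathbb{E}[R_1;U_1\text{ good}]-20\sigma_0-104y/N-R_{\max}\sum_{j\ge1}\pi_j$.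
\end{itemize}
\end{proposition}

\begin{proof}
(i) A level-$(k+1)$ block that is not good has two bad sub-blocks or a sub-block of cost above $n_ky$. Sub-blocks are i.i.d., so induction and (R4) give the bound.

(ii) The case $k=0$ is (R1) and (R2). Assume the claim for $k$, write $\sigma=\sigma_k$, and let $B$ be $(k+1)$-good. The bound $R_B\le N_kn_kR_{\max}$ is immediate from the definition, and $R_B\ge Q_{k+1}$ holds because at least $N_k-1$ terms $R_{B_i}-19\sigma\ge Q_k-19\sigma>0$ appear in the sum.

Call a union $\Gamma$ of $r\le N_k$ adjacent $k$-good sub-blocks a \emph{chain}. By Lemmas~\ref{lem:numbers} and~\ref{lem:chain}, $\chi_\Gamma(\frac14e^{6\sigma})\le\sigma+1$; in particular $\Gamma$ is $6\sigma$-crossable. Moreover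
\begin{equation}\label{eq:chainlife}
L(\Gamma)\ge\sum_{B_i\subset\Gamma}(R_{B_i}-19\sigma).
\end{equation}
For $r=1$ this is the induction hypothesis. For $r\ge2$ apply Lemma~\ref{lem:slab}(c) with $6\sigma$ in place of $\sigma$: the quantity $\Phi=\sum_i(L(B_i)-18\sigma-\log2)^+$ is at least the right side of \eqref{eq:chainlife}, which lies between $162\sigma\ge4$ and $n_{k+1}R_{\max}\le e^{6\sigma}$.

If all sub-blocks are good, $B$ is a chain and $6\sigma\le\sigma_{k+1}$, so we are done. Otherwise let $B_j$ be the bad sub-block and $\Gamma,\Gamma'$ the chains to its left and right, one of which may be empty. Since $B_j$ is $n_ky$-crossable, \eqref{eq:add} bounds the cost of crossing $B$ by $2(\sigma+1)+n_ky\le\sigma_{k+1}$, within time $\frac12e^{6\sigma}+e^{n_ky}\le e^{6\sigma}e^{n_ky}=e^{\sigma_{k+1}}$. So $B$ is $\sigma_{k+1}$-crossable. Apply Lemma~\ref{lem:slab}(c) with $\sigma_{k+1}$ and the nonempty chains. By \eqref{eq:chainlife}, $\Phi\ge\sum_{i\ne j}(R_{B_i}-19\sigma)-6\sigma_{k+1}-2\log2\ge R_B$, and $4\le Q_{k+1}\le R_B\le e^{6\sigma}\le e^{\sigma_{k+1}}$. Hence $L(B)\ge R_B$.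

(iii) Let $\bar R_k$ be the left side, and let $B$ be a level-$(k+1)$ block. Since $\sum_iR_{B_i}\mathbf{1}\{B_i\text{ good}\}\le n_{k+1}R_{\max}$,
\[
R_B\mathbf{1}\{B\text{ good}\}\ge\sum_iR_{B_i}\mathbf{1}\{B_i\text{ good}\}-n_{k+1}R_{\max}\mathbf{1}\{B\text{ not good}\}-19N_k\sigma_k-7\sigma_{k+1}\mathbf{1}\{\text{some }B_j\text{ bad}\}.
\]
Take expectations and divide by $n_{k+1}$: $\bar R_{k+1}\ge\bar R_k-R_{\max}\pi_{k+1}-19\bar\sigma_k-7\bar\sigma_{k+1}N_k\pi_k$. Sum over $k$, using $N_k\pi_k\le1$, \eqref{eq:sumsigma} and $312/N\le1$.
\end{proof}

\begin{corollary}\label{cor:renorm}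
Suppose that the units tile $[0,\infty)$ in an i.i.d.\ environment with admissible law $\mu$. Then $\mu$ is permeable at $\lambda$, and
\[
A_\mu(\lambda)\ge\frac1{\mathbb{E}|U_1|}\Big(\mathbb{E}[R_1;U_1\text{ good}]-20\sigma_0-\frac{104y}N-R_{\max}\sum_{j\ge1}\pi_j\Big).
\]
\end{corollary}

\begin{proof}
Fix $k$ and cut $I_M$ into the level-$k$ blocks it contains and a remainder. Block lengths are i.i.d.\ with mean $n_k\mathbb{E}|U_1|<\infty$, so the number of blocks in $I_M$ is $(1+o(1))M/(n_k\mathbb{E}|U_1|)$ a.s. The remainder lies in one of the first $M$ blocks, and $M\,\mathbb{P}(|B|>\varepsilon M)\to0$ for each $\varepsilon>0$, so its length is $o(M)$ in probability. By \eqref{eq:brute2} and $\delta\le\bar\delta$ it is then crossable at cost $o(M)$. By additivity $I_M$ is $Z_M$-crossable with $Z_M=\sum_{B\subset I_M}(\sigma_k+c_B\mathbf{1}\{B\text{ not $k$-good}\})+o(M)$, and by the law of large numbers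
\[
Z_M/M\to\frac1{\mathbb{E}|U_1|}\Big(\frac{\sigma_k}{n_k}+\frac{\mathbb{E}[c_B;B\text{ not $k$-good}]}{n_k}\Big)\quad\text{in probability}.
\]
By the Cauchy--Schwarz inequality the second term in the bracket is at most $(\mathbb{E}c_1^2)^{1/2}\pi_k^{1/2}$. Both terms tend to $0$ as $k\to\infty$, which proves permeability.

For $s\ge1$, \eqref{eq:supsub}, \eqref{eq:q} and Proposition~\ref{prop:renorm}(ii) give $\Lambda_M(s)\ge\sum_{B\subset I_M}(R_B-\log s)\mathbf{1}\{B\ k\text{-good}\}$. Divide by $M$ and use Lemma~\ref{lem:L1}: $a_s\ge(\mathbb{E}[R_B;B\ k\text{-good}]-\log s)/(n_k\mathbb{E}|U_1|)$. Insert Proposition~\ref{prop:renorm}(iii), let $k\to\infty$, and take the infimum over $s$.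
\end{proof}

\subsection{The homogeneous starting point}

\begin{lemma}\label{lem:hom}
Let $\mu_0$ be the point mass at $1$. \emph{(a)} If $\log(\lambda/2)\ge10^4$, then $\mu_0$ is permeable at $\lambda$ and $A_{\mu_0}(\lambda)\ge\frac13\log(\lambda/2)$. \emph{(b)} $\rho_{\mu_0}(\lambda)\to1$ as $\lambda\to\infty$.
\end{lemma}

\begin{proof}
(a) Tile $[0,\infty)$ by units of two sites, all good. Let $R_i=R_{\max}=Q_0=\log(\lambda/2)$, $c_i=\sigma_0=y=\sqrt{Q_0}\ge100$, $N=2000$ and $\pi_k=0$. Condition (R1) follows from \eqref{eq:brute2}, and (R2) from $L(U_i)=\log((\lambda+3)/2)$ (Example~\ref{ex:trap}). For (R3) use $Q_0=\sigma_0^2$ and $\sigma_0\ge100$, and (R4) holds because $c_i=y$. Corollary~\ref{cor:renorm} gives $A\ge\frac12(Q_0-20.06\,\sigma_0)\ge\frac12(1-0.21)Q_0\ge Q_0/3$.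

(b) Let $J_k$ be the first level-$k$ block, so $J_0=\{0,1\}$. All blocks are good. We have $\sigma_1=7\sqrt{Q_0}$, and $\sigma_k\le0.004\,n_k\sqrt{Q_0}$ for $k\ge1$ by Lemma~\ref{lem:numbers}(a), so $\sigma_{k+1}\le7n_k\sqrt{Q_0}$ for all $k\ge0$. Apply Lemma~\ref{lem:growth} with $u_{-1}=1$ and $u_k=2e^{3\sigma_{k+1}}$; since $\sigma_{k+1}\ge6\sigma_k$, we have $u_k-u_{k-1}\ge e^{3\sigma_{k+1}}$. The event $\mathcal{A}$ occurs if an arrow $0\to1$ comes before time $1$ and before the first death at $0$, so it fails with probability at most $\frac1{1+\lambda}+e^{-\lambda}$. Since $L(J_k)\ge n_kQ_0/2$ and $21\sqrt{Q_0}\le Q_0/4$, the event $\mathcal{V}_k$ fails with probability at most $u_ke^{-n_kQ_0/2}\le2e^{-n_kQ_0/4}$. By Lemma~\ref{lem:slab}(a), $\mathcal{H}_k$ fails with probability at most $2\exp(1-e^{\sigma_{k+1}})$, where $\sigma_{k+1}\ge6^{k+1}\sqrt{Q_0}$. The sum of all failure probabilities tends to $0$ as $\lambda\to\infty$.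
\end{proof}

\subsection{Continuity of the exponent}

Right-continuity came from writing $A$ as an infimum of finite-volume quantities. Corollary~\ref{cor:renorm} bounds $A$ from below by finite-volume quantities, which gives left-continuity.

\begin{lemma}\label{lem:cont}
If $\mu$ is permeable at $\gamma$ and $A_\mu(\gamma)>0$, then $A_\mu$ is continuous on $[\gamma,\infty)$.
\end{lemma}

\begin{proof}
Let $\lambda_0>\gamma$, $A=A_\mu(\lambda_0)>0$ and $0<\varepsilon<\min(1,A/1000)$. As $A_\mu$ is nondecreasing and right-continuous, it suffices to show $A_\mu(\lambda)\ge A-50\varepsilon$ for $\lambda<\lambda_0$ close to $\lambda_0$. Put $K=\log(1+\bar\delta/\gamma)+3$, $\iota=\min(1,\varepsilon/A)$, let $N\ge\max(2000,1000(1+2K/A),104K/\varepsilon)$ be an integer, and $\pi_k=\iota16^{-k-1}N^{-2}$. Then $N_k^2\pi_k^2=\iota4^{-k}\pi_{k+1}\le\pi_{k+1}$, $N_k\pi_k\le1$ and $\sum_k\pi_k\le\iota$.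

The units are the intervals of length $m$ tiling $[0,\infty)$. For $\lambda\in[\gamma,\lambda_0]$ a unit $U$ is \emph{good at $\lambda$} if, with parameter $\lambda$, $L(U)\ge(A-2\varepsilon)m$ and $U$ is $2\varepsilon m$-crossable. Let $Q_0=R_i=R_{\max}=(A-2\varepsilon)m$, $\sigma_0=2\varepsilon m$, $y=Km$, and $c_i=2\varepsilon m$ for good units, $c_i=Km$ otherwise. For large $m$, uniformly in $\lambda\ge\gamma$, (R1) holds by \eqref{eq:brute2}, (R2) by definition, and (R3) because $A-2\varepsilon\ge\max(200\varepsilon,A/2)$. Since $c_i\le y$, (R4) reduces to $\mathbb{P}(U\text{ not good at }\lambda)\le\pi_0$.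

By permeability at $\lambda_0$ and Proposition~\ref{prop:lifetime}, we can fix $m$ so large that the event $\mathcal{G}$ that at $\lambda_0$ the unit $U$ is $\varepsilon m$-crossable and $L(U)\ge(A-\varepsilon)m$ has probability at least $1-\pi_0/2$. On $\mathcal{G}$ we have the strict inequalities $L(U)>(A-2\varepsilon)m$ and $\chi_U(e^{2\varepsilon m})<2\varepsilon m$ at $\lambda_0$, so by continuity in $\lambda$ the unit is good at all $\lambda<\lambda_0$ close enough to $\lambda_0$, depending on the environment. The event that $U$ is good at $\lambda$ increases with $\lambda$, so its probability increases to at least $1-\pi_0/2$ as $\lambda\uparrow\lambda_0$, and it is at least $1-\pi_0$ for $\lambda$ close to $\lambda_0$. For such $\lambda$, Corollary~\ref{cor:renorm} gives $A_\mu(\lambda)\ge(A-2\varepsilon)(1-\pi_0)-40\varepsilon-104K/N-A\iota\ge A-45\varepsilon$, using $A\pi_0\le A\iota\le\varepsilon$.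
\end{proof}

\section{What weak barriers preserve}\label{sec:keep}

Let $\mu$ be an admissible law on $[1,\bar\delta]$, $b>0$, $p\in(0,1)$ and $w=b/p$. Take an i.i.d.\ environment with law $\mu$, the \emph{underlying} environment. Independently declare each site a \emph{barrier} with probability $p$ and reset its death rate to $e^w$. The result is i.i.d., and we call its one-site law $\mu^{b,p}$. We always take $p$ so small that $e^w\ge\bar\delta$; then $\mu^{b,p}$ is admissible and the new environment dominates the underlying one. The parameters $\mu,\lambda,b$ are fixed and $p\to0$, so $w\to\infty$.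

\begin{proposition}\label{prop:keep}
There are absolute constants $\theta_0\in(0,1/100)$ and $C_*<\infty$ with the following property. Let $\mu$ be permeable at $\lambda$, $A=A_\mu(\lambda)>0$, $0<b\le\theta_0A$ and $\theta=b/A$. Then for all sufficiently small $p$:
\emph{(i)} $\mu^{b,p}$ is permeable at $\lambda$; \emph{(ii)} $A_{\mu^{b,p}}(\lambda)\ge A-50b$; \emph{(iii)} $\rho_{\mu^{b,p}}(\lambda)\ge\rho_\mu(\lambda)-C_*\theta^2$.
\end{proposition}

The natural unit is a gap with the barrier that ends it. A unit fails to be good with probability $\pi_0$ of order $\theta$, mainly because its gap is short. The higher levels fail with probabilities of order $\theta^2$, and (iii) uses only these and the two-sided gap at the origin.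

\begin{proof}[Proof of \emph{(i)} and \emph{(ii)}]
\emph{Units.} Starting from site $0$, tile $[0,\infty)$ by units $U=G\cup\{x\}$ consisting of a possibly empty maximal barrier-free gap $G$ and the barrier $x$ following it. The units are i.i.d. The length $\ell=|G|$ has $\mathbb{P}(\ell\ge j)=(1-p)^j$, so $\mathbb{E}|U|=1/p$ and, for real $u\ge0$,
\begin{equation}\label{eq:geom}
\mathbb{P}(\ell>u)\le e^{-pu},\qquad\mathbb{P}(\ell<u)\le pu+p .
\end{equation}
Given $\ell$, the environment in $G$ is i.i.d.\ with law $\mu$. Note that $A\theta/p=w$.

\emph{Constants.} Let $N=2000$ and $C_1=2(2000\cdot801)^2>10^{12}$, and fix $\theta_0<1/100$ with $2C_1\theta\log(1/\theta)\le1$ for all $\theta\le\theta_0$. Then $\theta\le1/C_1$, so $\theta\le10^{-12}$ and $C_1\theta^2\le10^{-12}$. Put $\pi_0=801\theta$ and $\pi_k=C_1\theta^216^{1-k}$ for $k\ge1$; further $K_1=1+\log(1+\bar\delta/\lambda)$, $\zeta=\min(\theta^2,b/(2K_1))$ and $\kappa=2b/K_1$. Since $n_k\ge2000^k$, there is $k_1$ with $N_ke^{-\kappa n_k/8}\le\frac12\pi_{k+1}$ for $k\ge k_1$. Choose $\nu>0$ so small that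
\[
\nu\le\frac{\theta}{2\log(1/\theta)},\qquad\sqrt{2\nu}\le\frac\kappa8,\qquad\nu\le N\pi_0^2,\qquad N_kn_k\nu\le\tfrac12\pi_{k+1}\ \ (1\le k<k_1).
\]
Then choose $C_0\ge1$ with $e^{-C_0}\le\min(\nu/2,\theta^2)$, and put $\eta=\min(b/(8C_0),A\zeta/(40C_0))$, so that $\eta\le\min(b/8,A/2)$. The density $p$ is chosen last, and $p\le\theta/2$.

\emph{Regular units and costs.} Call $U$ \emph{regular} if $\ell\le\zeta/p$, or if $\zeta/p<\ell\le C_0/p$, $G$ is $\eta\ell$-crossable and $L(G)\ge(A-\eta)\ell$. Since $\zeta/p\to\infty$, permeability, Proposition~\ref{prop:lifetime} and \eqref{eq:geom} give $\mathbb{P}(U\text{ irregular})\le e^{-C_0}+o(1)\le\nu$ for small $p$. Put $c=2w$ for regular and $c=2w+K_1\ell$ for irregular units. We check (R1). In \eqref{eq:brute2} applied to $U$, the last entry is at most $(K_1-1)\ell+w+\log(2+2/\lambda)$ and the middle one is at most $\ell+\log(2/\lambda)$; so both are at most $K_1\ell+\frac32w$ for small $p$. This settles irregular units, and also units with $\ell\le\zeta/p$, where $K_1\ell\le w/2$. For the other regular units, $G$ is $w/8$-crossable since $\eta\ell\le\eta C_0/p\le w/8$, a single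 barrier is $1.2w$-crossable by \eqref{eq:brute2} for small $p$, and additivity applies. The moment conditions hold since $\ell$ is geometric.

Let $\sigma_0=2w$ and $y=4w$. With $\xi_i=p\ell_i\mathbf{1}\{U_i\text{ irregular}\}$,
\begin{equation}\label{eq:costtail}
\mathbb{P}\Big(\sum_{i\le n}c_i>ny\Big)=\mathbb{P}\Big(\sum_{i\le n}\xi_i>\kappa n\Big)\le\min\big(n\nu,e^{-\kappa n/8}\big).
\end{equation}
The first bound holds because some unit must be irregular. For the second, $(1-p)e^{p/2}\le\frac{1-p}{1-p/2}\le1-\frac p2$ gives $\mathbb{E}e^{p\ell/2}=p/(1-(1-p)e^{p/2})\le2$, so by Cauchy--Schwarz $\mathbb{E}e^{\xi_1/4}\le1+\sqrt{2\nu}\le e^{\kappa/8}$, and Markov's inequality gives $e^{-\kappa n/4}e^{\kappa n/8}$.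

\emph{Good units.} A unit is good if it is regular and $\ell\ge800\theta/p$; since $\zeta<800\theta$, it is then regular of the second kind. For every unit put $R=\min((A-\eta)\ell,R_{\max})$ with $R_{\max}=(A/p)\log(1/\theta)=(w/\theta)\log(1/\theta)$, and let $Q_0=400w$. For good units $(A-\eta)\ell\ge\frac A2\cdot800\theta/p=400w$, $R_{\max}\ge400w$, and $R\le L(G)\le L(U)$, which is (R2). Condition (R3) holds for small $p$ since $w\to\infty$. For (R4): $\mathbb{P}(\text{not good})\le800\theta+p+\nu\le\pi_0$; $N_0\pi_0\le1$ and $N_k\pi_k\le4000C_1\theta^2\le1$; by \eqref{eq:costtail}, $N^2\pi_0^2+N\nu\le2N^2\pi_0^2=\pi_1$; for $k\ge1$, $N_k^2\pi_k^2=4\cdot10^6\cdot256\cdot4^{-k}C_1\theta^2\,\pi_{k+1}\le\frac12\pi_{k+1}$, and $N_k\min(n_k\nu,e^{-\kappa n_k/8})\le\frac12\pi_{k+1}$ by the choice of $k_1$ and $\nu$. Corollary~\ref{cor:renorm} gives (i).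

\emph{The exponent.} We have $R\ge(A-\eta)\big(\ell-(\ell-p^{-1}\log(1/\theta))^+\big)$, and \eqref{eq:geom} gives $\mathbb{E}(\ell-p^{-1}\log(1/\theta))^+\le\int_{p^{-1}\log(1/\theta)}^\infty e^{-pu}\,du=\theta/p$. So $\mathbb{E}R\ge(A-\eta)(\frac1p-1-\frac\theta p)\ge\frac Ap-\frac\eta p-A-w$. Short gaps are not rare, but they carry little of the mean:
\[
\mathbb{E}[R;\text{not good}]\le A\,\frac{800\theta}p\,(800\theta+p)+R_{\max}\nu\le800\cdot801\,\theta w+\frac w2\le w .
\]
Since $\eta/p\le w/8$ and $A\le w/2$ for small $p$, $\mathbb{E}[R;\text{good}]\ge A/p-3w$. Finally $R_{\max}\sum_{j\ge1}\pi_j=\frac{16}{15}C_1\theta\log(1/\theta)\,w\le w$. Corollary~\ref{cor:renorm} gives $A_{\mu^{b,p}}(\lambda)\ge p(A/p-3w-40w-0.21w-w)\ge A-50b$.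
\end{proof}

\begin{proof}[Proof of \emph{(iii)}]
We keep all constants. Run the processes in the underlying and in the new environment with the same arrows and with the same deaths at sites that are not barriers. Let $x_-<0<x_+$ be the barriers nearest to $0$ on each side and $G_0=[-M_-,M_+]$ with $M_\pm=|x_\pm|-1$. The variables $M_\pm$ are independent and distributed as $\ell$. To the right of $x_+$ there are i.i.d.\ units as above, and to the left of $x_-$ their mirror images; crossability and $L$ are invariant under reflection. Let $B_k^+,B_k^-$ be the first level-$k$ blocks on the two sides, $J_0=G_0$, and $J_k=B_k^-\cup\{x_-\}\cup G_0\cup\{x_+\}\cup B_k^+$ for $k\ge1$.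

\emph{The favorable environments.} Let $\mathcal{G}$ be the event that $0$ is not a barrier; $\zeta/p\le M_\pm\le C_0/p$; $|G_0|\ge400\theta/p$; $B_k^\pm$ are $k$-good for all $k\ge1$; $G_0$ is $\eta|G_0|$-crossable; and $L(G_0)\ge\frac A2|G_0|$, $L([0,M_+])\ge\frac A2M_+$, $L([-M_-,0])\ge\frac A2M_-$. If $|G_0|<400\theta/p$, then both $M_-$ and $M_+$ are below $400\theta/p$, which by \eqref{eq:geom} has probability at most $(401\theta)^2$; this is computation (1) of Section~\ref{sec:three}. By permeability and Proposition~\ref{prop:lifetime} for lengths at least $\zeta/p$, and by Proposition~\ref{prop:renorm}(i),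
\[
\mathbb{P}(\mathcal{G}^c)\le2\zeta+2e^{-C_0}+(401\theta)^2+2\sum_{k\ge1}\pi_k+o(1)\le C\theta^2+o(1)\qquad(p\to0)
\]
with $C=4+401^2+\frac{32}{15}C_1$. From now on we condition on the underlying environment and the barriers, in $\mathcal{G}$; all bounds are uniform on $\mathcal{G}$.

\emph{The infection fills the central gap.} We know only that the process in the underlying environment survives with probability $\rho_\mu(\lambda)$, and we convert this into a statement about $G_0$, where the two environments agree. Let $\sigma_*=\eta|G_0|$ and $\Delta=e^{3\sigma_*}$. Since $\zeta/p\le|G_0|\le3C_0/p$ for small $p$,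
\begin{equation}\label{eq:sigmastar}
\eta\zeta/p\le\sigma_*\le3\eta C_0/p\le\min\big(\tfrac38w,\ \tfrac1{12}A\zeta/p\big).
\end{equation}
So $\sigma_*\to\infty$, and by Lemma~\ref{lem:slab}(a) LR and RL crossings of $G_0$ exist in $[0,\Delta]$ and in $[\Delta,2\Delta]$ with probability $1-o(1)$. Vertical paths in $[0,M_+]\times[0,2\Delta]$ and $[-M_-,0]\times[0,2\Delta]$ fail to exist with probability at most $2\Delta e^{-A\zeta/(2p)}\le2e^{-A\zeta/(4p)}=o(1)$ each. Assume that all these paths exist and that the process from $\{0\}$ in the underlying environment never becomes empty. We claim that the event $\mathcal{A}$ of Lemma~\ref{lem:growth} occurs with $u_{-1}=2\Delta$. The process on $G_0$ from $\{0\}$ agrees with the process on $\mathbb{Z}$ until it reaches an end of $G_0$, so either it is alive at time $\Delta$ or it has reached an end by then. In the first case there is a vertical path from $(0,0)$ in $G_0\times[0,\Delta]$; by (P1) it meets both crossings in $[0,\Delta]$, which lead to the two ends. In the second case let the end be $M_+$ (the case $-M_-$ is the mirror image). After its last visit to the column $0$, the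 path to this end is an LR crossing of $[0,M_+]$ in $[0,\Delta]$. It meets the vertical path in $[0,M_+]\times[0,2\Delta]$, which then meets both crossings of $G_0$ in $[\Delta,2\Delta]$. This proves the claim, and hence $\mathbb{P}(\mathcal{A}\cap\mathcal{G})\ge\rho_\mu(\lambda)-\mathbb{P}(\mathcal{G}^c)-o(1)$.

\emph{Growth in the new environment.} Put $\hat\sigma_k=2\sigma_{k+1}+4w$ and $u_k=2e^{3\hat\sigma_k}$ for $k\ge0$. The interval $J_{k+1}$ consists of two $\sigma_{k+1}$-crossable blocks, two $1.2w$-crossable barriers and the $w/2$-crossable gap $G_0$, so it is $\hat\sigma_k$-crossable by additivity. We have $\sigma_1=16w$ and $3\hat\sigma_0=108w$. For $k\ge1$, Lemma~\ref{lem:numbers}(a) gives $\sigma_k\le0.01\,n_kw$, so $\sigma_{k+1}\le4.06\,n_kw$ and $3\hat\sigma_k\le24.36\,n_kw+12w\le25n_kw$, as $n_k\ge2000$. Also $u_{k-1}\le e^{3\hat\sigma_k}$, so $u_k-u_{k-1}\ge e^{3\hat\sigma_k}$: for $k=0$ because $u_{-1}\le2e^{9w/8}$ by \eqref{eq:sigmastar}, and for $k\ge1$ because $\sigma_{k+1}\ge6\sigma_k$. On $\mathcal{G}$, $L(J_0)\ge\frac A2\cdot400\theta/p=200w$, and $L(J_k)\ge L(B_k^+)\ge Q_k\ge200n_kw$ for $k\ge1$. So the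 events of Lemma~\ref{lem:growth} fail with probabilities at most $2e^{108w-200w}$ for $\mathcal{V}_0$, $2e^{-175n_kw}$ for $\mathcal{V}_k$ with $k\ge1$, and $2\exp(1-e^{\hat\sigma_k})$ for $\mathcal{H}_k$. Their sum tends to $0$ as $p\to0$. By Lemma~\ref{lem:growth}, $\rho_{\mu^{b,p}}(\lambda)\ge\rho_\mu(\lambda)-C\theta^2-o(1)$, and (iii) holds with $C_*=C+1$.
\end{proof}

\section{What barriers destroy}\label{sec:lose}

The results of this section need no permeability. For a barrier $x$ and an integer $j\ge0$ we say that $x$ is \emph{sealed} during $[j,j+1]$ if, for the time $j$ and for the time of each arrow into $x$ in this window, the first later mark among deaths at $x$ and arrows out of $x$ is a death occurring before time $j+1$.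

\begin{lemma}\label{lem:seal}
Being sealed during $[j,j+1]$ is a decreasing event that depends only on the deaths at $x$ and the arrows into and out of $x$ in the window. On it, whatever the configuration at time $j$, the site $x$ transmits no infection in the window and is not infected at time $j+1$. It fails with probability at most $C_\lambda e^{-w}$, where $C_\lambda=(2\lambda+1)^2$.
\end{lemma}

\begin{proof}
Adding a death or removing an arrow preserves each of the conditions. Let $t$ be the time of an arrow out of $x$ in the window, or $t=j+1$, and let $t'<t$ be the last time before $t$ at which a condition is imposed. There is a death at $x$ in $(t',t)$ and no arrow into $x$ between $t'$ and $t$, so $x$ is not infected at time $t$. Write $D=e^w$. The condition at time $j$ fails only if the first mark is an arrow or there is no death in the window, so with probability at most $2\lambda/D+e^{-D}\le(2\lambda+1)/D$. Arrows into $x$ arrive at rate $2\lambda$, and for one at time $j+1-u$ the condition fails with probability at most $2\lambda/D+e^{-Du}$. Integrating over $u\in[0,1]$, the expected number of failures is at most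 $2\lambda(2\lambda+1)/D$.
\end{proof}

\subsection{The exponent drops}

\begin{proposition}\label{prop:lower}
Let $A=A_\mu(\lambda)>0$ and $b>0$. Then $\limsup_{p\to0}A_{\mu^{b,p}}(\lambda)\le Ae^{-b/A}$.
\end{proposition}

\begin{proof}
Use the units $U=G\cup\{x\}$ of Section~\ref{sec:keep}. The interval $I_M$ consists of complete units and an incomplete last gap of length $\ell'$, and $\ell'=o(M)$ in probability as in Corollary~\ref{cor:renorm}. Suppose that each gap, full and in isolation, dies by time $e^w$, and that each barrier is sealed during $[j,j+1]$ for all integers $0\le j\le e^w$. Then gaps receive no infection from barriers, and the process on $I_M$ is empty at time $\lfloor e^w\rfloor+1$. All these events are decreasing. (They need not be independent, since adjacent barriers share arrows.) For small $p$, $(1-C_\lambda e^{-w})^{e^w+1}\ge\exp(-2C_\lambda e^{-w}(e^w+1))\ge e^{-4C_\lambda}$, so Harris--FKG and \eqref{eq:K0} give, with $\Lambda_\emptyset=0$,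
\[
\Lambda_{I_M}(e^w+1)\le\sum_{U\subset I_M}\big(\Lambda_G(e^w)+4C_\lambda\big)+K_0\ell' .
\]
There are $(1+o(1))pM$ units in $I_M$. By Lemma~\ref{lem:L1} for $\mu^{b,p}$ and the law of large numbers, $A_{\mu^{b,p}}(\lambda)\le p\,(\mathbb{E}\Lambda_G(e^w)+4C_\lambda)$.

Fix $s\ge1$ and let $a_s\ge A>0$ refer to $\mu$. For small $p$, $j=\lfloor e^w/s\rfloor\ge e^w/(2s)$, and \eqref{eq:q} gives $\Lambda_G(e^w)\le\log2+(\Lambda_G(s)-w+\log(2s))^+$. By Lemma~\ref{lem:L1}, for each $\varepsilon>0$ there is $C_\varepsilon$ with $\mathbb{E}|\Lambda_m(s)-a_sm|\le\varepsilon m+C_\varepsilon$ for all $m\ge0$. By \eqref{eq:geom}, $p\,\mathbb{E}(a_s\ell-w)^+\le pa_s\int_{w/a_s}^\infty e^{-pu}\,du=a_se^{-b/a_s}$. Since $p\,\mathbb{E}\ell\le1$,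
\[
A_{\mu^{b,p}}(\lambda)\le a_se^{-b/a_s}+\varepsilon+p\,\big(\log(4s)+C_\varepsilon+4C_\lambda\big).
\]
Let $p\to0$, then $\varepsilon\to0$ and $s\to\infty$.
\end{proof}

\subsection{Strong barriers kill}

\begin{proposition}\label{prop:kill}
Let $b>0$ and $A_\mu(\lambda)\le b/2$. Then for all sufficiently small $p$ the contact process with parameter $\lambda$ dies out for almost every environment with law $\mu^{b,p}$.
\end{proposition}

The proof makes computation (3) of Section~\ref{sec:three} precise. We dominate the set of infected gaps by a discrete-time process and its right edge by a Markov chain in a random environment. Then we show that leaving the gaps $-n,\dots,n$ takes time exponential in $n$, while dying inside them takes time $e^{o(n)}$.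

\begin{proof}
\emph{Step 1: separated barriers.} To have independence we avoid adjacent barriers. Keep the first barrier $x\ge1$, then the first barrier $\ge x+2$, and so on, and symmetrically on the left. At all other barriers lower the death rate to its underlying value; by monotonicity it suffices to prove extinction in the modified environment, from $\{0\}$. The kept barriers cut $\mathbb{Z}$ into nonempty gaps $G_i$, $i\in\mathbb{Z}$, numbered from left to right with $0\in G_0$. Let $x_i$ be the barrier between $G_i$ and $G_{i+1}$. For $i\ne0$ the lengths $|G_i|$ are i.i.d., distributed as $1+\ell$, with mean $1/p$, and given the lengths the environment in the gaps is i.i.d.\ with law $\mu$. Fix an integer $s\ge1$ with $a_s\le5b/8$, and put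
\[
f=sC_\lambda e^{-w},\qquad q_i'=(1-f)^2q_{G_i}(s),\qquad Y_i=\log(4f/q_i').
\]
For small $p$, $f\le\frac14$ and $Y_i\le\Lambda_{G_i}(s)-w+\log(4sC_\lambda)+1$. The $Y_i$, $i\ne0$, are i.i.d.\ and integrable by \eqref{eq:K0}. Since $\mathbb{E}\Lambda_m(s)\le a_sm$, we have $\mathbb{E}\Lambda_{G_i}(s)\le a_s/p\le\frac58w$, so $\mathbb{E}Y_i\le-w/4$ for small $p$. This is where $A_\mu(\lambda)\le b/2$ is used. Fix such a $p$ and then the environment.

\emph{Step 2: the coarse process.} Window $j$ is the time interval $[js,(j+1)s]$. A barrier \emph{fails} in window $j$ if it is not sealed during one of the $s$ unit subwindows; this has the same probability $f'\le f$ for all barriers and windows. A gap \emph{clears} in window $j$ if the process on it, full at time $js$, is empty at time $(j+1)s$; this has probability $q_{G_i}(s)$. All these events are independent, because gaps are nonempty and so different barriers use different edges. Define sets $\Xi_j\subset\mathbb{Z}$ of \emph{active} gaps by $\Xi_0=\{0\}$ and: $i\in\Xi_{j+1}$ if and only if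
\begin{itemize}
\item[(a)] $i\in\Xi_j$, and in window $j$ gap $i$ does not clear or one of $x_{i-1},x_i$ fails; or
\item[(b)] there is $i'\in\Xi_j$, $i'\ne i$, such that all barriers between the gaps $i'$ and $i$ fail in window $j$.
\end{itemize}
The rule is monotone in $\Xi_j$. We claim that at time $js$ every gap containing an infected site is active and every infected barrier has both adjacent gaps active. In particular the contact process is empty once $\Xi_j$ is.

The claim holds for $j=0$. Assume it for $j$, and let $\tilde\Xi$ consist of $\Xi_j$ and the gaps described in (b). \emph{During window $j$ only gaps in $\tilde\Xi$ and barriers adjacent to them are infected.} This is true at time $js$. A barrier is infected from an adjacent gap, so a first violation is the infection of a gap $i\notin\tilde\Xi$ by an adjacent barrier, which therefore fails. This barrier was not infected at time $js$, since $i\notin\Xi_j$. So it was infected from a gap, and not from gap $i$, which was empty. Thus the gap on its other side is in $\tilde\Xi$, and the failing barrier puts $i$ in $\tilde\Xi$, a contradiction. Now consider time $(j+1)s$.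 An infected barrier has failed and is adjacent to a gap in $\tilde\Xi$, so both adjacent gaps are in $\tilde\Xi$, and each is in $\Xi_{j+1}$, by (a) if it is in $\Xi_j$ and by (b) otherwise. A gap in $\tilde\Xi\setminus\Xi_{j+1}$ is in $\Xi_j$, clears, and has no failing adjacent barrier; it receives no infection and is empty at time $(j+1)s$. This proves the claim.

\emph{Step 3: the right edge.} Define $X_0=0$ and, given $X_j=i$: if exactly $m\ge1$ consecutive barriers $x_i,\dots,x_{i+m-1}$ fail in window $j$ and $x_{i+m}$ does not, put $X_{j+1}=i+m$; if $i\ge1$, gap $i$ clears and neither $x_{i-1}$ nor $x_i$ fails, put $X_{j+1}=i-1$; otherwise put $X_{j+1}=i$. Then $\max\Xi_j\le X_j$ by induction: a gap $i''>i$ becomes active only through (b), which requires that $x_i,\dots,x_{i''-1}$ fail; and if $X$ steps down, neither (a) nor (b) applies to gap $i$. The chain $X$ jumps from $i$ to $i+m$ with probability at most $f^m$ and from $i\ge1$ to $i-1$ with probability at least $q_i'$. Consequently, for a nondecreasing function $\phi$ with increments $\beta_i=\phi(i)-\phi(i-1)$ that satisfy $\beta_{i+1}\le\beta_i/(4f)$,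
\begin{equation}\label{eq:up}
\sum_{m\ge1}f^m\big(\phi(i+m)-\phi(i)\big)=\sum_{l\ge1}\frac{f^l}{1-f}\,\beta_{i+l}\le2f\beta_{i+1}\sum_{l\ge1}4^{1-l}=\tfrac83f\beta_{i+1}
\end{equation}
bounds the expected increase of $\phi(X)$ due to upward jumps from $i$.

\emph{Step 4: leaving takes long.} We look for a $\phi$ that makes $\phi(X)$ almost a supermartingale and grows fast. Let $\phi(0)=0$, $\beta_1=1$ and $\beta_{i+1}=e^{-Y_i}\beta_i=q_i'\beta_i/(4f)$ for $i\ge1$. By \eqref{eq:up}, the expected change of $\phi(X)$ from $i\ge1$ is at most $\frac23q_i'\beta_i-q_i'\beta_i\le0$, and from $0$ it is at most $\frac83f$. So $\phi(X_j)+\frac83f(J-j)$, $0\le j\le J$, is a nonnegative supermartingale. The maximal inequality (a nonnegative supermartingale exceeds the level $a$ with probability at most its initial value divided by $a$) shows that $X$ exceeds $n$ by step $J$ with probability at most $\frac83fJ/\phi(n+1)$. By the law of large numbers $\phi(n+1)\ge\beta_{n+1}=\exp(-\sum_{i=1}^nY_i)\ge e^{nw/5}$ for large $n$, for almost every environment. With $J=J_n=\lfloor e^{nw/10}\rfloor$ the bound tends to $0$. By reflection the same holds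 for the left edge, so $\Xi_j\subset[-n,n]$ for all $j\le J_n$ with probability tending to $1$.

\emph{Step 5: dying inside is fast.} Let $\Xi^{(n)}$ follow the same rule, start from $[-n,n]$, and be intersected with $[-n,n]$ after each step. As in Step 3, its right edge is dominated by a chain $X$ on $\{-n-1,\dots,n\}$ started at $n$, with upward jumps truncated at $n$, with downward steps allowed from all $i\ge-n$, and absorbed at $-n-1$; absorption means $\Xi^{(n)}=\emptyset$. For $-n\le k\le n$ put $W_k=\sum_{m=k}^n\exp(Y_{k+1}+\dots+Y_m)$, so that $W_n=1$ and $W_k=1+(4f/q'_{k+1})W_{k+1}$ for $k<n$. Let $\phi(-n-1)=0$, $\beta_k=W_k/q_k'$ for $-n\le k\le n$ and $\beta_k=0$ for $k>n$. Then $4f\beta_{k+1}=W_k-1\le\beta_k$ for $-n\le k\le n$, so \eqref{eq:up} applies, and the expected change of $\phi(X)$ from $i\in[-n,n]$ is at most $4f\beta_{i+1}-q_i'\beta_i=(W_i-1)-W_i=-1$. Hence the mean absorption time is at most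
\[
\phi(n)=\frac1{4f}\sum_{k=-n}^n\sum_{m=k}^ne^{Y_k+\dots+Y_m}\le\frac{(2n+1)^2}{4f}\max_{-n\le k\le m\le n}e^{Y_k+\dots+Y_m}.
\]
By the law of large numbers on both half-lines, the centered sums of the $Y_i$, $i\ne0$, over subintervals of $[-n,n]$ are uniformly $o(n)$ a.s. Since the mean is negative and $Y_0$ is finite, the maximum is at most $e^{o(n)}$. By Markov's inequality $\Xi^{(n)}_{J_n}=\emptyset$ with probability at least $1-e^{o(n)}/J_n\to1$.

As long as $\Xi$ has stayed in $[-n,n]$, monotonicity gives $\Xi_j\subset\Xi_j^{(n)}$. By Steps 4 and 5, $P_\delta(\Xi_{J_n}=\emptyset)\to1$ for almost every environment, so the contact process dies out.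
\end{proof}

\section{The construction}\label{sec:construction}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:hom} and $A\le K_0<\infty$ we can choose $\gamma_1<\lambda_+$ such that $\mu_0$ is permeable at $\gamma_1$, $A_{\mu_0}(\gamma_1)>0$, $\rho_0:=\rho_{\mu_0}(\gamma_1)>0$ and $A_{\mu_0}(\lambda_+)\ge200A_{\mu_0}(\gamma_1)$. The value $\lambda_+$ stays fixed; it guarantees room above the moving point $\gamma_k$. Fix $\varepsilon_0\in(0,\rho_0/2]$, the total loss of survival probability that we allow.

We construct laws $\mu_m=\mu_{m-1}^{b_m,p_m}$, $m\ge1$, always with $p_m\le4^{-m}$, and write $w_m=b_m/p_m$. They are realized on one space: $\delta_0\equiv1$, each site is a barrier of type $m$ with probability $p_m$, independently, and $\delta_m(x)=e^{w_m}$ at barriers of type $m$, $\delta_m(x)=\delta_{m-1}(x)$ elsewhere. By the convention of Section~\ref{sec:keep}, $e^{w_m}$ bounds all earlier values, so $\delta_m(x)$ is nondecreasing in $m$. The stages $m$ are grouped into rounds.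

\medskip
\noindent\emph{Round $k\ge1$.} We are given the current law $\mu$ and a point $\gamma_k<\lambda_+$ with
\begin{equation}\label{eq:inv}
\mu\text{ permeable at }\gamma_k,\qquad x_k:=A_\mu(\gamma_k)>0,\qquad A_\mu(\lambda_+)\ge200x_k .
\end{equation}
Choose $K\ge2/\theta_0>200$ with $4C_*/K^2\le2^{-k-1}\varepsilon_0$, put $x'=x_k/(4K)$, and choose $\theta\le\theta_0$ with $4C_*\theta\log(4K)\le2^{-k-1}\varepsilon_0$. Below, $A$ and $\rho$ refer to the current law.

\emph{Reduction.} As long as $A(\gamma_k)>x'$, add a family of barriers with $b=\theta A(\gamma_k)$ and $p$ so small that the conclusions of Proposition~\ref{prop:keep} hold at $\gamma_k$ and at $\lambda_+$, and that the new exponent at $\gamma_k$ is at most $(1-\theta/2)A(\gamma_k)$. The first is possible since permeability passes to $\lambda_+$ and $b\le\theta_0A(\gamma_k)\le\theta_0A(\lambda_+)$; the second by Proposition~\ref{prop:lower} and $e^{-\theta}<1-\theta/2$. Permeability at $\gamma_k$ persists, and so does $A(\gamma_k)>0$, since $50\theta<1$. If there are $n$ stages, then $(1-\theta/2)^{n-1}x_k>x'$, so $n\le1+\frac2\theta\log(4K)\le\frac4\theta\log(4K)$,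 and $\rho(\gamma_k)$ decreases by at most $nC_*\theta^2\le2^{-k-1}\varepsilon_0$. The sum of the $b$'s is at most $\theta x_k\sum_{j\ge0}(1-\theta/2)^j=2x_k$, so at the end $A(\lambda_+)\ge200x_k-100x_k=100x_k$.

\emph{The new point.} By Lemma~\ref{lem:cont}, $A$ is continuous on $[\gamma_k,\lambda_+]$, and $A(\gamma_k)\le x'<Kx'=x_k/4<A(\lambda_+)$. Choose $\gamma_{k+1}\in(\gamma_k,\lambda_+)$ with $A(\gamma_{k+1})=Kx'$.

\emph{Kill.} Add a family with $b=2x'=\frac2KA(\gamma_{k+1})\le\theta_0A(\gamma_{k+1})$ and $p$ so small that the conclusions of Proposition~\ref{prop:keep} hold at $\gamma_{k+1}$ and $\lambda_+$, and that \emph{the process with the new law dies out at $\gamma_k$}; the latter is possible by Proposition~\ref{prop:kill}, as $A(\gamma_k)\le x'=b/2$. The new law is permeable at $\gamma_{k+1}$, and its exponent $A'$ satisfies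
\[
0<(K-100)x'\le A'(\gamma_{k+1})\le x_k/4,\qquad A'(\lambda_+)\ge100x_k-100x'\ge50x_k\ge200A'(\gamma_{k+1}).
\]
So \eqref{eq:inv} holds for round $k+1$, with
\begin{equation}\label{eq:quarter}
x_{k+1}\le x_k/4 .
\end{equation}
Before the kill $\rho(\gamma_{k+1})\ge\rho(\gamma_k)$, and the kill lowers $\rho(\gamma_{k+1})$ by at most $C_*(2/K)^2\le2^{-k-1}\varepsilon_0$.

\medskip
\noindent\emph{The limit.} The points $\gamma_k$ increase strictly and are bounded by $\lambda_+$; let $\hat\lambda=\lim_k\gamma_k\in(0,\infty)$. Since $\sum_mp_m<\infty$, almost surely each site is a barrier of only finitely many types, so $\delta_\infty(x)=\lim_m\delta_m(x)$ is finite. The family $(\delta_\infty(x))_{x\in\mathbb{Z}}$ is i.i.d.\ with values in $[1,\infty)$.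

\emph{Extinction below $\hat\lambda$.} If $m$ is the last stage of round $k$, the process in $\delta_m$ dies out at $\gamma_k$, a.s. Since $\delta_\infty\ge\delta_m$, monotonicity shows that, a.s., the process in $\delta_\infty$ dies out for all $\lambda\le\gamma_k$ and all $k$. Hence $\lambda_c(\delta_\infty)\ge\hat\lambda$.

\emph{Survival at $\hat\lambda$.} Monotonicity now points the wrong way, and we use instead that survival is a decreasing limit of local events. After each stage $m$ let $c_m$ be the current point ($\gamma_k$ after a reduction stage of round $k$, and $\gamma_{k+1}$ after the kill). The losses in round $k$ add up to at most $2^{-k}\varepsilon_0$, so $\rho_{\mu_m}(\hat\lambda)\ge\rho_{\mu_m}(c_m)\ge\rho_0-\varepsilon_0$ for all $m$. Take $\lambda=\hat\lambda$ and let $\mathcal{R}_n$ be the event that the process from $\{0\}$ infects $-n$ or $n$ at some time. Its probability $P_\delta(\mathcal{R}_n)$ depends only on $\delta$ in $[-n+1,n-1]$. Off $\mathcal{R}_n$ the process coincides with the process on this finite interval, which becomes empty a.s.; so $\mathbb{E}P_{\delta_n}(\mathcal{R}_n)\ge\rho_0-\varepsilon_0$.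 The environments $\delta_n$ and $\delta_\infty$ differ somewhere in $[-n+1,n-1]$ with probability at most $(2n-1)\sum_{m>n}4^{-m}\to0$. As the events $\mathcal{R}_n$ decrease, $\mathbb{E}P_{\delta_\infty}(\bigcap_n\mathcal{R}_n)\ge\rho_0-\varepsilon_0$. On $\bigcap_n\mathcal{R}_n$ infinitely many sites get infected, and since there is no explosion the process never becomes empty. So in the environment $\delta_\infty$
\begin{equation}\label{eq:final}
\text{the annealed survival probability at }\hat\lambda\text{ is at least }\rho_0-\varepsilon_0>0 .
\end{equation}
The set of environments in which the process survives at $\hat\lambda$ is shift invariant and has positive probability, hence probability one. Therefore $\lambda_c(\delta_\infty)=\hat\lambda$ a.s., and the process survives at $\lambda_c(\delta_\infty)$.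
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
\emph{Size of the jump.} By Lemma~\ref{lem:hom}(b) choose $\gamma_1$ so large that $\rho_0\ge1-\varepsilon/2$, and take $\varepsilon_0=\min(\varepsilon/2,\rho_0/2)$. Then \eqref{eq:final} gives an annealed survival probability at least $1-\varepsilon$ at $\hat\lambda$.

\emph{Integrability.} We have $0\le\log\delta_\infty(x)\le\sum_mw_m\mathbf{1}\{x\text{ is a barrier of type }m\}$, so $\mathbb{E}\log\delta_\infty(0)\le\sum_mp_mw_m=\sum_mb_m$. In round $k$ the $b$'s add up to at most $2x_k+2x'\le4x_k$, and $\sum_kx_k<\infty$ by \eqref{eq:quarter}.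

\emph{Prescribed critical value.} Multiplying $\lambda$ and all death rates by a constant $c>0$ is a time change, so $\lambda_c(c\delta)=c\lambda_c(\delta)$ and the survival probabilities at the critical values agree. With $c=\lambda^*/\hat\lambda$, the i.i.d.\ environment $c\,\delta_\infty$ is bounded below by $c>0$, has $\mathbb{E}\log^+(c\,\delta_\infty(0))<\infty$ and critical value $\lambda^*$, the process survives there a.s., and its annealed survival probability at $\lambda^*$ is at least $1-\varepsilon$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}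
\emph{On the critical behavior of the contact process in deterministic inhomogeneous environments},
doi:10.1214/aop/1176988598,
\texttt{https://projecteuclid.org/journalArticle/Download?urlId=10.1214\%2Faop\%2F1176988598}.

\end{thebibliography}
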